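\title{Symmetry and monotonicity of positive solutions of $\Delta u+f(u)=0$ in a slab when $f(0)<0$}

\begin{abstract}
We study positive solutions of $\Delta u+f(u)=0$ in the slab $\mathbb{R}^{n-1}\times(-R,R)$ with zero boundary values, a Lipschitz nonlinearity $f$, and no condition at infinity. We prove that for $n\ge3$ and $f(0)<0$ every such solution is even in the transversal variable and strictly decreasing away from the middle hyperplane. This follows from a classification of nonnegative solutions: the only exceptions are one-dimensional periodic solutions with zeros inside the slab. The method of moving planes can be stopped only if translates of the solution converge to such a periodic solution. We exclude this by showing that the convergence cannot be exponentially fast, passing to a bounded solution of the linearized equation, and proving a Liouville theorem that uses the sign of the normal derivative on both faces of the slab. The same argument covers every $n\ge2$ and every sign of $f(0)$.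
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$ and $R>0$, and let
\[
\Omega=\mathbb{R}^{n-1}\times(-R,R)
\]
be the slab of width $2R$, with coordinates $x\in\mathbb{R}^{n-1}$ and $y\in(-R,R)$. Let $f:[0,\infty)\to\mathbb{R}$ be Lipschitz continuous: $|f(a)-f(b)|\le L|a-b|$ for all $a,b\ge0$. We consider functions $u\in C(\overline\Omega)\cap W^{2,n}_{\mathrm{loc}}(\Omega)$ with
\begin{equation}\label{eq:problem}
u>0\quad\text{and}\quad\Delta u+f(u)=0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .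
\end{equation}
The equation is required almost everywhere; such a $u$ is in fact of class $C^2$ up to the boundary (Section~\ref{sec:tools}). Nothing is assumed about $u$ as $|x|\to\infty$. (If $u$ happens to be bounded, it is enough that $f$ be locally Lipschitz, since $f$ may be modified above $\sup u$.) The problem is invariant under the reflection $y\mapsto-y$, and we ask whether each solution inherits this symmetry and decreases toward the boundary:
\begin{equation}\label{eq:sym}
u(x,-y)=u(x,y)\ \text{ in }\Omega,\qquad u_y(x,y)<0\ \text{ for }0<y<R .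
\end{equation}

The simplest solutions suggest that the answer is yes. Let $u=u(y)$ depend on $y$ alone. The energy $\frac12u'^2+\int_0^uf$ is constant, so $|u'(R)|=|u'(-R)|$; since $u'(-R)\ge0\ge u'(R)$, the functions $u(y)$ and $u(-y)$ have the same Cauchy data at $y=R$, and $u$ is even. If $u'(y')=0$ for some $y'\in(0,R)$, then $u$ is even about $y'$ and vanishes at the interior point $2y'-R$, which is impossible; so $u'<0$ on $(0,R)$. Solutions need not be one-dimensional or bounded, however. For $f\equiv-1$, $\beta=\pi/(2R)$ and $A>R^2$, the function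
\[
u=\tfrac12(y^2-R^2)+A\cosh(\beta x_1)\cos(\beta y)
\]
has $\Delta u=1$ and vanishes on $\partial\Omega$. It is positive because $\cos(\beta y)\ge1-|y|/R$ and $\frac12(R^2-y^2)\le R^2(1-|y|/R)$, and it satisfies \eqref{eq:sym} because $\sin(\beta y)\ge y/R$ on $[0,R]$.

The slab is the case $j=1$ of the cylinders $\mathbb{R}^{n-j}\times\{y\in\mathbb{R}^j:|y|<R\}$. For these it is known that every solution of \eqref{eq:problem} is a function of $x$ and $r=|y|$ with $u_r<0$ for $0<r<R$ in each of the following cases: (i) $j>1$; (ii) $j=1$ and $n=2$; (iii) $j=1$, $n>2$ and $f(0)\ge0$. The remaining case $j=1$, $n>2$, $f(0)<0$ is posed as an open problem in \cite{CL}. We show that the answer is again yes.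

\begin{theorem}\label{thm:A}
Let $n\ge3$ and $f(0)<0$. Every solution of \eqref{eq:problem} is even in $y$ and satisfies $u_y<0$ for $0<y<R$.
\end{theorem}

The sign of $f(0)$ enters through the inequality $\Delta u=-f(u)\le Lu-f(0)$. If $f(0)\ge0$, then $\Delta u\le Lu$, and the strong maximum principle says that a nonnegative solution is positive or identically zero. If $f(0)<0$, a nonnegative solution can touch zero inside the slab. This matters even if we care only about positive solutions: in an unbounded domain one has to study limits of translates $u(x+x_k,y)$ with $|x_k|\to\infty$, and such limits are only nonnegative. We therefore classify all nonnegative solutions. Put $F(s)=\int_0^sf$.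

\begin{theorem}\label{thm:B}
Let $n\ge3$ and $f(0)<0$, and let $u\in C(\overline\Omega)\cap W^{2,n}_{\mathrm{loc}}(\Omega)$ satisfy $u\ge0$, $\Delta u+f(u)=0$ in $\Omega$, and $u=0$ on $\partial\Omega$. Then exactly one of the following holds:
\begin{itemize}
\item[(a)] $u>0$ in $\Omega$ and \eqref{eq:sym} holds;
\item[(b)] $u=p(y)$ is the restriction of a periodic solution $p\ge0$ of $p''+f(p)=0$ with minimal period $T$, where $p(\pm R)=p'(\pm R)=0$ and $2R=mT$ with $m\in\{2,3,\dots\}$.
\end{itemize}
For given $f$ and $R$, case \textup{(b)} occurs if and only if $F$ has a first positive zero $M$ \textup{(}so that $F<0$ on $(0,M)$\textup{)}, $f(M)>0$, and $2R/T\in\{2,3,\dots\}$ for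
\begin{equation}\label{eq:period}
T=2\int_0^M\frac{ds}{\sqrt{-2F(s)}} .
\end{equation}
\end{theorem}

For example, $f(s)=s-1$, $R=m\pi$ and $u=1-\cos(y+R)$ give case (b) when $m\ge2$. This $u$ is not monotone in $|y|$, so $u>0$ cannot be weakened to $u\ge0$ in Theorem~\ref{thm:A}. The same formula with $m=1$ gives the positive solution $1+\cos y$ in the slab $|y|<\pi$, whose normal derivative vanishes on the boundary.

The proof gives the other cases with $j=1$ at little extra cost.

\begin{theorem}\label{thm:C}
For every $n\ge2$ and every Lipschitz $f$, with any sign of $f(0)$, every solution of \eqref{eq:problem} satisfies \eqref{eq:sym}.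
\end{theorem}

The paper is organized along the proof. Section~\ref{sec:profile} describes the periodic solutions $p$, and Section~\ref{sec:model} shows the mechanism of the proof for $f(s)=s-1$, where everything is explicit. After the analytic tools of Section~\ref{sec:tools}, the moving plane argument of Section~\ref{sec:planes} reduces all three theorems to a single configuration, in which translates of $u$ converge to $p$. Sections~\ref{sec:decay}--\ref{sec:liouville} show that this configuration does not occur.

\medskip
\noindent\emph{Conventions.} We write $N=n-1$, assume $L\ge1$, and extend $f$ to $(-\infty,0)$ by the constant $f(0)$, which keeps the Lipschitz constant. We fix the Borel function $f'(s)=\limsup_{k\to\infty}k\,(f(s+1/k)-f(s))$; it satisfies $|f'|\le L$ and equals the derivative of $f$ wherever that exists, which is almost everywhere. Since $f$ is absolutely continuous,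
\begin{equation}\label{eq:mvt}
f(b)-f(a)=(b-a)\int_0^1f'\bigl(a+\theta(b-a)\bigr)\,d\theta .
\end{equation}
A \emph{solution} means a function $u\in C(\overline\Omega)\cap W^{2,n}_{\mathrm{loc}}(\Omega)$ with $u\ge0$, $\Delta u+f(u)=0$ in $\Omega$ and $u=0$ on $\partial\Omega$. Translations and rotations in $x$ and the reflection in $y$ map solutions to solutions.

\section{The periodic profile}\label{sec:profile}

A one-dimensional solution that touches zero at an interior point has zero Cauchy data there. So all such solutions are translates of one function. Let $f(0)<0$, and let $P:\mathbb{R}\to\mathbb{R}$ solve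
\[
P''+f(P)=0,\qquad P(0)=P'(0)=0;
\]
it exists on all of $\mathbb{R}$ and is unique because $f$ is Lipschitz. Since $P''(0)=-f(0)>0$, the number
\[
T=\sup\{t>0:\ P>0\text{ on }(0,t)\}
\]
lies in $(0,\infty]$. For $f(s)=s-1$ we have $P=1-\cos y$ and $T=2\pi$; for $f\equiv-1$ we have $P=y^2/2$ and $T=\infty$.

\begin{lemma}\label{lem:profile}
Let $f(0)<0$.
\begin{itemize}
\item[(i)] At every zero of $P$ we have $P'=0$ and $P''=-f(0)>0$, and $P$ is even about each of its critical points. If $T=\infty$, then $0$ is the only zero of $P$.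
\item[(ii)] If $T<\infty$, then $P\ge0$ is periodic with minimal period $T$, its zeros form the set $T\mathbb{Z}$, its critical points form the set $\frac T2\mathbb{Z}$, and $P'>0$ on $(0,T/2)$, $P'<0$ on $(T/2,T)$.
\item[(iii)] $T<\infty$ if and only if $F$ has a first positive zero $M$ and $f(M)>0$. In that case $M=\max P$ and $T$ is given by \eqref{eq:period}.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The derivative of $\frac12P'^2+F(P)$ is $P'(P''+f(P))=0$, so
\begin{equation}\label{eq:energy}
\tfrac12P'^2+F(P)\equiv0 .
\end{equation}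
At a zero of $P$ this gives $P'=0$, and the equation gives $P''=-f(0)$. If $P'(y')=0$, then $P(2y'-y)$ and $P(y)$ have the same Cauchy data at $y'$ and coincide. In particular $P$ is even about $0$, which gives the last claim.

(ii) We have $P(T)=0$, hence $P'(T)=0$, hence $P(y+T)=P(y)$ by uniqueness. As $P>0$ on $(0,T)$, the zero set is $T\mathbb{Z}$; every period maps this set to itself, so $T$ is the minimal period. From $P(T-y)=P(-y)=P(y)$ we see that $T/2$ is a critical point. A critical point $y'\in(0,T/2)$ would give $P(2y')=P(0)=0$ with $2y'\in(0,T)$, which is false. So $P'\ne0$ on $(0,T/2)$, where it is positive since $P(T/2)>P(0)$, and the symmetry about $T/2$ gives the rest.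

(iii) Let $T<\infty$ and $M=P(T/2)=\max P$. On $(0,T/2)$ the function $P$ increases from $0$ to $M$ with $-2F(P)=P'^2>0$. So $F<0$ on $(0,M)$ and $F(M)=0$, whence $f(M)=F'(M)\ge0$. If $f(M)=0$, the constant $M$ would solve the equation with the Cauchy data of $P$ at $T/2$, although $P$ is not constant. So $f(M)>0$. Integrating $dy=dP/\sqrt{-2F(P)}$ over $(0,T/2)$ gives \eqref{eq:period}.

Conversely, let $F<0$ on $(0,M)$, $F(M)=0$ and $f(M)>0$. The integral $I=\int_0^M ds/\sqrt{-2F(s)}$ is finite, because $-F(s)\ge\frac12|f(0)|s$ near $s=0$ and $-F(s)=\int_s^Mf\ge\frac12f(M)(M-s)$ near $s=M$. Let $y^*=\sup\{t>0:P'>0\text{ on }(0,t)\}>0$. On $(0,y^*)$ we have $F(P)<0$ by \eqref{eq:energy}, so $P$ cannot reach $M$, and $y=\int_0^{P(y)}ds/\sqrt{-2F(s)}\le I$. Thus $y^*<\infty$ and $P'(y^*)=0$. By (i), $P(2y^*)=P(0)=0$, so $T<\infty$.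
\end{proof}

The lemma proves the last assertion of Theorem~\ref{thm:B}. Indeed, a function $p$ as in (b) has zero Cauchy data at $-R$, so $p(y)=P(y+R)$; being periodic, $P$ has a positive zero, so $T<\infty$ and $T$ is the minimal period of $p$. Conversely, if $T<\infty$ and $2R=mT$ with $m\ge2$, then $P(y+R)$ is as in (b). Thus (b) occurs exactly when $T<\infty$ and $2R/T\in\{2,3,\dots\}$, and part (iii) translates this into the stated condition on $F$. Note that $p$ vanishes at $R-T\in(-R,R)$, and that $p$ is even, because $y=0$ corresponds to the critical point $R=mT/2$ of $P$. In case (b) it is monotonicity that fails, not symmetry.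

\section{A linear model}\label{sec:model}

Take $f(s)=s-1$ and $R=2\pi$, so that $m=2$ and $p(y)=1-\cos y$, with zeros $-2\pi$, $0$, $2\pi$. In this section all functions depend on $(x_1,y)$ only and are $C^2$ up to the boundary. Since $f$ is affine, $u=p+v$ solves the equation exactly when $\Delta v+v=0$. The question that the general proof has to answer is whether a solution other than $p$ can approach $p$ at infinity. Three computations show what is true and why.

\medskip
\noindent\emph{Bounded perturbations vanish.} Let $u\ge0$ be a bounded solution in the whole slab and $v=u-p$. Expand $v=\sum_kb_k(x_1)\psi_k(y)$ with $\psi_k(y)=\sin\frac{k(y+2\pi)}4$. Multiplying the equation by $\psi_k$ and integrating by parts in $y$ gives $b_k''=(k^2/16-1)b_k$, and each $b_k$ is bounded. Hence $b_k=0$ for $k\ge5$; $b_4=\gamma$ is a constant, and $\psi_4=\sin y=p'$; and $b_k=A_k\cos(\omega_kx_1+\alpha_k)$ with $\omega_k^2=1-k^2/16$ for $k\le3$. There are many bounded solutions of the linear problem, and it is the sign of $u$ that removes them. Since $u\ge0$ vanishes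 on both faces and $p'(\pm2\pi)=0$, we have $v_y\ge0$ at $y=-2\pi$ and $v_y\le0$ at $y=2\pi$, that is,
\[
\gamma+\tfrac14b_1+\tfrac12b_2+\tfrac34b_3\ge0,\qquad \gamma-\tfrac14b_1+\tfrac12b_2-\tfrac34b_3\le0 .
\]
Let $\mathcal{M}_kg(x_1)=\frac12\bigl(g(x_1+\frac\pi{2\omega_k})+g(x_1-\frac\pi{2\omega_k})\bigr)$. These averages commute, preserve signs and fix constants, and $\mathcal{M}_kb_k=0$. Applying $\mathcal{M}_1\mathcal{M}_2\mathcal{M}_3$ to the two inequalities gives $\gamma\ge0$ and $\gamma\le0$. (The mode $p'$ is an infinitesimal translation of $p$, and $p+\gamma p'$ is negative near one face or the other.) Then $g=\frac14b_1+\frac12b_2+\frac34b_3$ is nonnegative and its average over eight points, $\mathcal{M}_1\mathcal{M}_2\mathcal{M}_3g(x_1)$, vanishes for every $x_1$. So $g\equiv0$, and as the frequencies $\omega_k$ are distinct, $b_1=b_2=b_3=0$. Hence $u=p$.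

\medskip
\noindent\emph{The obstacle: exponential approach.} For nonlinear $f$ the linear equation appears only in a limit: one looks where $v$ is small, divides by its size, and hopes for a bounded limit. The modes $k\ge5$ can spoil this. The function
\begin{equation}\label{eq:half}
u=1-\cos y+\tfrac12e^{3x_1/4}\cos\tfrac{5y}4
\end{equation}
solves the equation, since $\frac9{16}-\frac{25}{16}=-1$, and vanishes for $y=\pm2\pi$. It is positive in the half-slab $x_1<0$: the last cosine is positive at $y=0$ and negative only for $\frac{2\pi}5<|y|<\frac{6\pi}5$, where $1-\cos y>\frac12$. It is not decreasing in $|y|$, as $u(x_1,0)<\frac12<u(x_1,\pi)$. So a positive solution can converge to $p$ in a half-slab, and every normalization of $v$ gives a multiple of the unbounded function $e^{3x_1/4}\cos\frac{5y}4$, which has the correct signs of $v_y$ on both faces. Positivity of $u$ near $p$ is therefore not enough.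

\medskip
\noindent\emph{What forbids exponential approach.} The moving plane method will supply one more piece of information: $u$ is smaller than its reflection in the last maximum of $p$, here $y=\pi$. Suppose that $u=p+v\ge0$ solves the problem in the half-slab $x_1<0$ and that $w(x_1,y)=u(x_1,2\pi-y)-u(x_1,y)>0$ for $\pi<y<2\pi$. Then $\Delta w+w=0$ and $w(x_1,\pi)=0$. The weight $\phi=-p'=-\sin y$ is positive on $(\pi,2\pi)$, vanishes at both ends and solves $\phi''+\phi=0$. For $G(x_1)=\int_\pi^{2\pi}w\phi\,dy>0$, two integrations by parts give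
\[
G''=\int_\pi^{2\pi}(-w_{yy}-w)\phi\,dy=w(x_1,2\pi)\,\phi'(2\pi)=-u(x_1,0)\le0 .
\]
A positive concave function on $(-\infty,0)$ is nonincreasing, so $G(x_1)\ge G(-1)>0$ for $x_1\le-1$. Since $p$ is even about $\pi$, we have $G\le2\max_y|w|\le4\max_y|v|$, and $v$ does not decay as $x_1\to-\infty$. The example \eqref{eq:half} escapes this argument only because there $w=\frac1{\sqrt2}e^{3x_1/4}\sin(\frac{5y}4-\frac\pi4)$ is negative for $\pi<y<\frac{9\pi}5$.

\medskip
In general $G$ will satisfy $\Delta G\le\varepsilon^2G$ with $\varepsilon$ as small as we like (Section~\ref{sec:decay}). This limits the decay of $v$ to a small exponential rate, which suffices to obtain a bounded limit (Section~\ref{sec:limit}), and the first computation, with spherical means in place of two-point averages, shows that the limit is zero (Section~\ref{sec:liouville}).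

\section{Analytic tools}\label{sec:tools}

\subsection*{Standard facts}
Put $Q_\rho(x_0)=\{(x,y):|x-x_0|\le\rho,\ |y|\le R\}$ and $\alpha=\frac12$. For a locally Lipschitz function $w$ and constants $a,b\ge0$, the inequality $\Delta w\le aw+b$ is said to hold \emph{weakly} if $-\int\nabla w\cdot\nabla\xi\le\int(aw+b)\xi$ for all $\xi\ge0$ in $C^1_c$. This notion is stable under $C^1_{\mathrm{loc}}$ convergence.

\medskip
\noindent\textbf{(E) Estimates up to the boundary.} Let $n\ge2$ and $v\in C(\overline\Omega)\cap W^{2,n}_{\mathrm{loc}}(\Omega)$, with $v=0$ on $\partial\Omega$ and $g=\Delta v$ bounded on bounded sets. Then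
\[
\|v\|_{C^{1,\alpha}(Q_\rho(x_0))}\le C\sup_{Q_{2\rho}(x_0)}(|v|+|g|),\qquad
\|v\|_{C^{2,\alpha}(Q_\rho(x_0))}\le C\Bigl(\sup_{Q_{2\rho}(x_0)}|v|+\|g\|_{C^\alpha(Q_{2\rho}(x_0))}\Bigr),
\]
with $C=C(n,R,\rho)$, the second when $g$ is H\"older continuous. To see the first near a boundary point, restrict $g$ to a small half-ball, extend it oddly across the face, and take the Newtonian potential. The potential is $C^{1,\alpha}$, since its density is bounded, and it is odd, so it vanishes on the face. Its difference with $v$ is harmonic in the half-ball, continuous up to the face and zero there, so it extends harmonically by Schwarz reflection. The second estimate is Schauder theory up to a flat boundary. For a solution $u$, the first estimate shows that $f(u)$ is locally Lipschitz on $\overline\Omega$, and the second that $u\in C^{2,\alpha}_{\mathrm{loc}}(\overline\Omega)$.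

\medskip
\noindent\textbf{(H) Harnack inequalities} \cite[Theorems 8.17 and 8.18]{GT}. Let $w\ge0$ be $C^1$ in a ball $B_{4r}\subset\mathbb{R}^d$, $d\ge2$. If $\Delta w\le aw+b$ weakly, then
\begin{equation}\label{eq:weakH}
r^{-d}\int_{B_{2r}}w\le C\bigl(\inf_{B_r}w+r^2b\bigr).
\end{equation}
If $w\in C^2$ and $|\Delta w|\le aw+b$, then $\sup_{B_r}w\le C(\inf_{B_r}w+r^2b)$. In both cases $C$ depends only on $d$ and $ar^2$.

\medskip
\noindent\textbf{(SMP) Strong maximum principle.} If $w\ge0$ is $C^1$ and $\Delta w\le Lw$ weakly in a connected open set, then $w>0$ or $w\equiv0$; indeed, by \eqref{eq:weakH} the zero set of $w$ is open.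

\medskip
\noindent\textbf{(Hopf) Boundary point lemma.} If $w\in C^2(D)\cap C^1(\overline D)$, $w>0$ and $\Delta w\le Lw$ in a strip $D=\mathbb{R}^N\times(s,s')$, and $w$ vanishes at a point of $\partial D$, then the inner normal derivative of $w$ at that point is positive.

\medskip
\noindent\textbf{(UC) Unique continuation.} If $v\in C^2(\Omega)$, $|\Delta v|\le L|v|$, and $v=0$, $\nabla v=0$ on a hyperplane $\{y=y_1\}$ with $|y_1|<R$, then $v\equiv0$. Indeed, on the hyperplane $v_{x_ix_k}=v_{x_iy}=0$, and then $v_{yy}=\Delta v=0$. So if we replace $v$ by $0$ on one side of the hyperplane, the new function is $C^2$, satisfies the same inequality and vanishes on an open set. By Aronszajn's theorem \cite{Ar} such a function vanishes in the connected set $\Omega$. Doing this for each side gives $v\equiv0$.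

\medskip
\noindent\textbf{(SL) Sturm--Liouville theory.} For a bounded interval $I$ and $c\in L^\infty(I)$, the Dirichlet eigenvalues of $-\frac{d^2}{dy^2}-c$ form a sequence $\mu_1<\mu_2<\dots\to\infty$. They are simple, and the normalized eigenfunctions $\psi_k\in W^{2,\infty}(I)$ form an orthonormal basis of $L^2(I)$. One has $\psi_k'\ne0$ at the endpoints, since otherwise $\psi_k$ would have zero Cauchy data. The number $\mu_1$ is the minimum of $\int(\psi'^2-c\psi^2)/\int\psi^2$ over $H^1_0(I)\setminus\{0\}$, and $\psi_1$ may be taken positive in the interior.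

\subsection*{Growth, compactness and narrow strips}
The maximum principle in an unbounded strip needs a growth bound, and none is assumed. Nonnegativity provides one: a Harnack inequality that holds up to both faces. This is where the global Lipschitz condition is used, through $|\Delta u|\le Lu+|f(0)|$.

\begin{lemma}\label{lem:growth}
For each $\rho>0$ there is $C_\rho=C(\rho,n,R,L)$ such that every solution $u$ satisfies
\[
\sup_{Q_\rho(x_0)}u\le C_\rho\bigl(u(x_0,0)+|f(0)|\bigr)\qquad(x_0\in\mathbb{R}^N).
\]
Consequently $u(x,y)\le Ce^{\Gamma|x|}$, where $\Gamma=\log(1+C_1)$ depends only on $n,R,L$.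
\end{lemma}

\begin{proof}
Let $x_0=0$, $H=u(0,0)+|f(0)|$ and $\sigma=\rho+2$; write $Q_\sigma=Q_\sigma(0)$. Constants $C$ depend only on $\rho,n,R,L$. The Harnack inequality controls $u$ away from the faces. Near the faces we first bound the integral of $u$, with a test function that is convex in $y$ there, and then pass from the integral to the supremum.

Let $\zeta(x)=(\sigma^2-|x|^2)^2$ and $\eta(y)=(R^2-y^2)^2$. Then $\Delta\zeta=8|x|^2-4N(\sigma^2-|x|^2)$ is positive near $|x|=\sigma$, and $\zeta$ is bounded below away from that sphere, so $\Delta\zeta\ge-\mu\zeta$ on $|x|\le\sigma$ for some $\mu=\mu(N,\sigma)>0$. Also $\eta''=12y^2-4R^2$ equals $8R^2$ at $y=\pm R$, where $\eta=0$; choose $d\in(0,R)$ with $\eta''-(\mu+L)\eta\ge R^2$ for $R-d\le|y|\le R$. By (H) along a chain of balls of radius $d/4$, we have $u\le CH$ on $Q_\sigma\cap\{|y|\le R-d\}$.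

The product $\zeta\eta$ vanishes on $\partial Q_\sigma$ together with its gradient, so Green's formula has no boundary terms:
\[
\int_{Q_\sigma}u\,\zeta(\eta''-\mu\eta)\le\int_{Q_\sigma}u\,\Delta(\zeta\eta)=\int_{Q_\sigma}\zeta\eta\,\Delta u\le\int_{Q_\sigma}\zeta\eta\,(Lu+|f(0)|).
\]
Hence $\int_{Q_\sigma}u\zeta(\eta''-(\mu+L)\eta)\le C|f(0)|$. The part of the integral over $|y|\le R-d$ is at least $-CH$, so $R^2\int_{|y|>R-d}u\zeta\le CH$. As $\zeta$ is bounded below on $|x|\le\rho+1$, we get $\int_{Q_{\rho+1}}u\le CH$.

Extend $u$ by zero to a locally Lipschitz function $u^0$ on $\mathbb{R}^n$. For $\xi\ge0$ in $C_c^1(\mathbb{R}^n)$,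
\[
\int\nabla u^0\cdot\nabla\xi=-\int_\Omega\xi\,\Delta u+\int_{\partial\Omega}\xi\,\partial_\nu u\le\int\xi\,(Lu^0+|f(0)|),
\]
because the outer normal derivative of $u\ge0$ is nonpositive. So $\bar u=u^0+|f(0)|/L$ satisfies $\Delta\bar u+L\bar u\ge0$ in the sense of distributions, and the local maximum principle \cite[Theorem 4.1]{HL} bounds $\bar u(z)$ by $C\int_{B_1(z)}\bar u$. (Directly: $\bar u(z)\cosh(\sqrt L\,t)$ is continuous and subharmonic in $(z,t)\in\mathbb{R}^{n+1}$; apply the mean value inequality on the unit ball around $(z,0)$.) For $z\in Q_\rho$ we have $B_1(z)\cap\Omega\subset Q_{\rho+1}$, and $u(z)\le CH$ follows.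

With $\rho=1$, the quantity $u(x,0)+|f(0)|$ grows at most by the factor $1+C_1$ when $x$ moves by a distance at most $1$. This gives the exponential bound.
\end{proof}

\begin{lemma}[Compactness]\label{lem:compact}
If $u_k$ are solutions and $u_k(0,0)$ is bounded, then a subsequence converges in $C^2_{\mathrm{loc}}(\overline\Omega)$ to a solution.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:growth}, $u_k$ and $\Delta u_k$ are bounded on each $Q_\rho(0)$. By (E), $u_k$ is bounded in $C^{1,\alpha}$, so $f(u_k)$ is bounded in $C^\alpha$ and $u_k$ in $C^{2,\alpha}$ on each $Q_\rho(0)$. The Arzel\`a--Ascoli theorem and a diagonal argument finish the proof.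
\end{proof}

\begin{lemma}[Narrow strips]\label{lem:narrow}
There is $\ell=\ell(n,R,L)\in(0,R)$ with the following property. Let $D=\mathbb{R}^N\times(s,s')$ with $s'-s\le\ell$, and let $w\in C^2(D)\cap C(\overline D)$ satisfy $|\Delta w|\le L|w|$ and $w\ge-Ce^{\Gamma|x|}$ in $D$, and $w\ge0$ on $\partial D$. Then $w\ge0$ in $D$.
\end{lemma}

\begin{proof}
Let $\beta=\sqrt N\,\Gamma+1$, choose $\ell\in(0,R)$ with $\pi^2/(4\ell^2)\ge\beta^2+L+1$, and put
\[
h=\cos\Bigl(\frac\pi{2\ell}\Bigl(y-\frac{s+s'}2\Bigr)\Bigr)\sum_{i=1}^N\cosh(\beta x_i).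
\]
The argument of the cosine is at most $\pi/4$ in modulus, so $h\ge\frac1{2\sqrt2}e^{\beta|x|/\sqrt N}$ on $\overline D$ and $e^{\Gamma|x|}/h\to0$ as $|x|\to\infty$. Moreover $\Delta h=(\beta^2-\pi^2/(4\ell^2))h\le-(L+1)h$. If $\sigma=w/h$ were negative somewhere, it would attain a negative minimum in $D$. There $\nabla\sigma=0$ and $\Delta\sigma\ge0$, so $\Delta w=h\Delta\sigma+2\nabla h\cdot\nabla\sigma+\sigma\Delta h\ge(L+1)|w|>L|w|$, a contradiction.
\end{proof}

\subsection*{Degenerate solutions}
Call a solution \emph{degenerate} if it vanishes identically on some hyperplane $\{y=y_1\}$ with $|y_1|<R$, and \emph{nondegenerate} otherwise. Positive solutions are nondegenerate, and both classes are invariant under $y\mapsto-y$. The solutions in case (b) of Theorem~\ref{thm:B} are degenerate, and for $f(0)<0$ there are no others.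

\begin{lemma}\label{lem:rigid}
Let $f(0)<0$, and let $u$ be a degenerate solution. Then $T<\infty$, $2R=mT$ with an integer $m\ge2$, and $u(x,y)=P(y+R)$.
\end{lemma}

\begin{proof}
Let $u=0$ on $\{y=y_1\}$. These points are interior minima, so $\nabla u=0$ there. The function $v=u-P(y-y_1)$ satisfies $|\Delta v|=|f(u)-f(P(y-y_1))|\le L|v|$ and vanishes on the hyperplane with its gradient, so $u=P(y-y_1)$ by (UC). The boundary condition gives $P(R-y_1)=P(-R-y_1)=0$. By Lemma~\ref{lem:profile}, $T<\infty$ and both $R-y_1$ and $R+y_1$ are positive multiples of $T$. Their sum is $2R$, and $P(y-y_1)=P(y+R)$ by periodicity.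
\end{proof}

\section{Moving planes}\label{sec:planes}

Let $u$ be a solution, with $f(0)$ of any sign. For $\lambda\in(0,R)$ we compare $u$ with its reflection in the hyperplane $y=\lambda$:
\[
w_\lambda(x,y)=u(x,2\lambda-y)-u(x,y)\qquad\text{in }\Sigma_\lambda=\mathbb{R}^N\times(\lambda,R).
\]
Then $|\Delta w_\lambda|\le L|w_\lambda|$, $w_\lambda=0$ on $y=\lambda$, $w_\lambda(x,R)=u(x,2\lambda-R)\ge0$, and $w_\lambda\ge-u\ge-Ce^{\Gamma|x|}$. By Lemma~\ref{lem:narrow}, $w_\lambda\ge0$ for $R-\ell\le\lambda<R$. We lower the hyperplane as long as this inequality persists, and set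
\[
\lambda_0=\lambda_0(u)=\inf\{\lambda\in(0,R):\ w_\mu\ge0\text{ in }\Sigma_\mu\text{ for all }\mu\in[\lambda,R)\}\in[0,R-\ell].
\]
If $\lambda_0>0$, then $w_{\lambda_0}\ge0$ by continuity.

\begin{lemma}\label{lem:strict}
Let $u$ be nondegenerate and $\lambda\in[\lambda_0,R)$, $\lambda>0$. Then $w_\lambda>0$ in $\Sigma_\lambda$ and $u_y(x,\lambda)<0$ for all $x$.
\end{lemma}

\begin{proof}
We have $w_\lambda\ge0$ and $\Delta w_\lambda\le Lw_\lambda$. If $w_\lambda\equiv0$, then $u(\cdot,2\lambda-R)=w_\lambda(\cdot,R)\equiv0$ with $|2\lambda-R|<R$, and $u$ would be degenerate. So $w_\lambda>0$ by (SMP), and (Hopf) on $y=\lambda$ gives $0<\partial_yw_\lambda(x,\lambda)=-2u_y(x,\lambda)$.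
\end{proof}

Everything follows once the hyperplane is shown to reach the middle of the slab.

\begin{proposition}\label{prop:main}
Let $n\ge3$. Every nondegenerate solution has $\lambda_0=0$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:A}, \ref{thm:B} and \ref{thm:C} from Proposition~\ref{prop:main}]
Let $n\ge3$, and let $u$ be a nondegenerate solution. By the proposition and Lemma~\ref{lem:strict}, $u_y<0$ for $0<y<R$, and letting $\lambda\to0$ in $w_\lambda\ge0$ gives $u(x,-y)\ge u(x,y)$ for $y>0$. The solution $u(x,-y)$ is also nondegenerate, which gives the opposite inequality. So \eqref{eq:sym} holds, and $u>0$ in $\Omega$ because $u$ decreases strictly to $0$ on $0\le y\le R$ and is even.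

Applied to positive solutions, this proves Theorem~\ref{thm:A} and the case $n\ge3$ of Theorem~\ref{thm:C} (which contains the known case (iii)). If $n=2$ and $u(x_1,y)$ solves \eqref{eq:problem}, then $u\in C^2(\overline\Omega)$ by (E), so $(x_1,x_2,y)\mapsto u(x_1,y)$ solves \eqref{eq:problem} with $n=3$, and \eqref{eq:sym} follows. In Theorem~\ref{thm:B}, nondegenerate solutions satisfy (a), degenerate ones satisfy (b) by Lemmas~\ref{lem:rigid} and \ref{lem:profile}, and the two cases exclude each other because in (b) the solution vanishes on $y=R-T$. The criterion for (b) was proved in Section~\ref{sec:profile}.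
\end{proof}

From now on $n\ge3$, so that $N\ge2$ and (H) is available in $\mathbb{R}^N$. Suppose that $\lambda_0>0$. In a bounded domain, $w_{\lambda_0}>0$ would be bounded below on a large compact set, and the hyperplane could be lowered further. In the slab, $w_{\lambda_0}$ may tend to zero along a sequence of points that escapes to infinity. The next lemma says exactly when this can happen.

\begin{lemma}\label{lem:stop}
Let $u$ be a nondegenerate solution with $\lambda_0>0$. Then $f(0)<0$, $T<\infty$, $2R=mT$ with an integer $m\ge2$, $\lambda_0=R-T/2$, and there are points $x_k\in\mathbb{R}^N$ such that $u(x_k+x,y)\to p(y):=P(y+R)$ in $C^2_{\mathrm{loc}}(\overline\Omega)$.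
\end{lemma}

\begin{proof}
By the definition of $\lambda_0$ there are $\lambda_k\in(0,\lambda_0)$, $\lambda_k\to\lambda_0$, such that $w_{\lambda_k}$ takes negative values. We claim that it does so away from the boundary of $\Sigma_{\lambda_0}$. Let $\tau_0=\min\{\ell/2,(R-\lambda_0)/4\}$ and $\lambda_0-\lambda_k\le\ell/2$. If $w_{\lambda_k}\ge0$ for $\lambda_0+\tau_0\le y\le R-\tau_0$, then Lemma~\ref{lem:narrow} in the strips $\lambda_k<y<\lambda_0+\tau_0$ and $R-\tau_0<y<R$ gives $w_{\lambda_k}\ge0$ everywhere. So there are $(x_k,y_k)$ with $y_k\in[\lambda_0+\tau_0,R-\tau_0]$ and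
\begin{equation}\label{eq:neg}
u(x_k,2\lambda_k-y_k)<u(x_k,y_k),
\end{equation}
and we may assume $y_k\to y_*\in(\lambda_0,R)$. Let $a_k=u(x_k,0)$. After passing to a subsequence, one of the following two cases holds.

\emph{Case 1: $a_k\to\infty$, or $f(0)=0$.} We may assume $a_k>0$: if $f(0)=0$, then $\Delta u\le Lu$ and $u\not\equiv0$, so $u>0$ by (SMP). In both situations $|f(0)|/a_k\to0$. The functions $U_k(x,y)=u(x_k+x,y)/a_k$ are locally uniformly bounded by Lemma~\ref{lem:growth}, and $|\Delta U_k|\le LU_k+|f(0)|/a_k$. By (E), a subsequence converges in $C^1_{\mathrm{loc}}(\overline\Omega)$ to some $U\ge0$ with $\Delta U\le LU$ weakly and $U(0,0)=1$; by (SMP), $U>0$ in $\Omega$. The functions $W_k(x,y)=w_{\lambda_0}(x_k+x,y)/a_k\ge0$ satisfy $\Delta W_k\le LW_k$ and converge in $C^1_{\mathrm{loc}}(\overline{\Sigma_{\lambda_0}})$ to $W(x,y)=U(x,2\lambda_0-y)-U(x,y)$. So $W\ge0$ and $\Delta W\le LW$ weakly. Since $W(x,R)=U(x,2\lambda_0-R)>0$, (SMP) gives $W>0$ in $\Sigma_{\lambda_0}$. But dividing \eqref{eq:neg} by $a_k$ and passing to the limit gives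 $W(0,y_*)\le0$. This case is impossible.

\emph{Case 2: $a_k$ is bounded and $f(0)\ne0$.} By Lemma~\ref{lem:compact}, a subsequence of $u(x_k+x,y)$ converges in $C^2_{\mathrm{loc}}(\overline\Omega)$ to a solution $U$. The function $W(x,y)=U(x,2\lambda_0-y)-U(x,y)$ is nonnegative in $\Sigma_{\lambda_0}$, satisfies $\Delta W\le LW$, and $W(0,y_*)\le0$ by \eqref{eq:neg}. So $W\equiv0$, and $U(\cdot,2\lambda_0-R)\equiv0$: the limit $U$ is degenerate. If $f(0)>0$, then $\Delta U\le LU$, and $U\not\equiv0$ because $0$ is not a solution; so $U>0$ by (SMP), a contradiction. Hence $f(0)<0$, and Lemma~\ref{lem:rigid} gives $T<\infty$, $2R=mT$, $m\ge2$ and $U=p$.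

It remains to locate $\lambda_0$. From $W\equiv0$ we get $p'(\lambda_0)=0$, so $\lambda_0=R-iT/2$ with an integer $i\ge1$ by Lemma~\ref{lem:profile}. By Lemma~\ref{lem:strict}, $u_y\le0$ for $\lambda_0\le y<R$, so $p'\le0$ on $[\lambda_0,R]$. Since $p'>0$ on $(R-T,R-T/2)$, we must have $i=1$.
\end{proof}

If $f(0)\ge0$, or if $2R/T\notin\{2,3,\dots\}$, Proposition~\ref{prop:main} is proved. In the remaining resonant case we argue by contradiction.

\medskip
\noindent\textbf{Standing assumption for Sections~\ref{sec:decay} and \ref{sec:limit}.} $u$ is a nondegenerate solution with $\lambda_0>0$, and $p$, $m$, $x_k$ are as in Lemma~\ref{lem:stop}. By Lemma~\ref{lem:profile}, $p$ is even about $\lambda_0$ and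
\begin{equation}\label{eq:p}
p'(\lambda_0)=0,\qquad p'<0\text{ on }(\lambda_0,R),\qquad p'(\pm R)=0,\qquad p''(\pm R)=|f(0)|>0 .
\end{equation}

\section{Slow decay in a half-slab}\label{sec:decay}

\subsection*{From large balls to a half-space}
We know that $u$ is close to $p$ over large balls around $x_k$. To speak of a rate of decay we need an unbounded region on which a fixed solution stays close to $p$, and the solution must differ from $p$. Both are achieved by centering not at $x_k$ but at the nearest point where the distance to $p$ reaches a given level $\delta$. For a solution $\tilde u$ let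
\[
D_{\tilde u}(x)=\max_{(x',y)\in Q_1(x)}|\tilde u(x',y)-p(y)|,
\]
a continuous function of $x\in\mathbb{R}^N$.

\begin{lemma}\label{lem:half}
For each $\delta\in(0,1)$ there is a solution $u^\delta$ such that $D_{u^\delta}\le\delta$ on $\{x_1<0\}$ and $w^\delta(x,y):=u^\delta(x,2\lambda_0-y)-u^\delta(x,y)>0$ in $\Sigma_{\lambda_0}$.
\end{lemma}

\begin{proof}
For large $k$ let $r_k=\sup\{r>0:D_u<\delta\text{ on }B_r(x_k)\}$; then $r_k\to\infty$ by Lemma~\ref{lem:stop}. If some $r_k$ is infinite, take $u^\delta=u$ and use Lemma~\ref{lem:strict}. Otherwise $D_u\le\delta$ on the closed ball $\overline{B_{r_k}(x_k)}$, and $D_u(z_k)=\delta$ at some point $z_k$ of its boundary, since otherwise $D_u<\delta$ on a slightly larger ball. Let $u_k(x,y)=u(z_k+O_kx,y)$, where the rotation $O_k$ maps $-r_ke_1$ to $x_k-z_k$. Then $D_{u_k}(0)=\delta$ and $D_{u_k}\le\delta$ on $B_{r_k}(-r_ke_1)$. Since $u_k(0,0)\le p(0)+\delta$, a subsequence converges in $C^2_{\mathrm{loc}}(\overline\Omega)$ to a solution $u^\delta$ with $D_{u^\delta}(0)=\delta$ and $w^\delta\ge0$. A point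 $x$ lies in $B_r(-re_1)$ when $|x|^2+2rx_1<0$, which for $x_1<0$ holds for all large $r$; hence $D_{u^\delta}\le\delta$ on $\{x_1<0\}$. If $w^\delta$ vanished at a point of $\Sigma_{\lambda_0}$, then $w^\delta\equiv0$ by (SMP), so $u^\delta$ would be degenerate and equal to $p$ by Lemma~\ref{lem:rigid}. This contradicts $D_{u^\delta}(0)=\delta$.
\end{proof}

Let $v^\delta=u^\delta-p$. It vanishes on $\partial\Omega$ and $|\Delta v^\delta|\le L|v^\delta|$, so (E) with $\rho=\frac12$ gives a constant $C_0=C_0(n,R,L)$ such that
\begin{equation}\label{eq:grad}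
\|v^\delta(x,\cdot)\|_{C^1([-R,R])}\le C_0D_{u^\delta}(x)\le C_0\delta\qquad\text{for }x_1<0 .
\end{equation}
Since $p$ is even about $\lambda_0$, we have $w^\delta(x,y)=v^\delta(x,2\lambda_0-y)-v^\delta(x,y)$, and in particular $w^\delta(x,y)\le2D_{u^\delta}(x)$. A lower bound for $w^\delta$ is thus a lower bound for the distance from $u^\delta$ to $p$.

\subsection*{Linearizing a Lipschitz nonlinearity}
Let $q=f'\circ p$, the potential of the equation linearized at $p$. As $f'$ is only a bounded Borel function, $f'(\tilde p)$ need not be uniformly close to $q$ when $\tilde p$ is close to $p$. It is close in $L^1$, provided that $p$ crosses the levels at a definite speed.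

\begin{lemma}\label{lem:L1}
\textup{(i)} $p'\in W^{2,\infty}(-R,R)$ and $(p')''+qp'=0$ almost everywhere.

\textup{(ii)} Let $I\subset[-R,R]$ be a compact interval that contains no critical point of $p$. For each $\eta>0$ there is $\delta'>0$ such that every $\tilde p\in C^1(I)$ with $\tilde p\ge0$ and $\|\tilde p-p\|_{C^1(I)}\le\delta'$ satisfies $\int_I|f'(\tilde p)-q|\,dy\le\eta$.
\end{lemma}

\begin{proof}
(i) The function $p''=-f(p)$ is Lipschitz. Let $Z$ be the null set where $f$ is not differentiable. Between consecutive critical points, $p$ has a locally Lipschitz inverse, so $p^{-1}(Z)\cap(-R,R)$ is null. Off this set the chain rule gives $p'''=-f'(p)p'$.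

(ii) Let $|p'|\ge\kappa>0$ on $I$ and $J=[0,\max p+1]$. Choose a continuous function $g$ on $J$ with $\int_J|f'-g|\le\eta\kappa/8$. If $\delta'\le\min\{1,\kappa/2\}$, then $\tilde p(I)\subset J$ and $|\tilde p'|\ge\kappa/2$, so $\tilde p$ is strictly monotone, and the substitution $s=\tilde p(y)$ gives $\int_I|f'(\tilde p)-g(\tilde p)|\,dy\le\frac2\kappa\int_J|f'-g|\le\eta/4$. This applies to $\tilde p=p$ as well. Finally, $\int_I|g(\tilde p)-g(p)|\,dy\le\eta/2$ for small $\delta'$, by uniform continuity of $g$.
\end{proof}

\subsection*{An almost superharmonic average}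
By \eqref{eq:p} and Lemma~\ref{lem:L1}(i), $-p'$ is a positive Dirichlet eigenfunction of $-\frac{d^2}{dy^2}-q$ on $(\lambda_0,R)$ with eigenvalue zero. The function $w^\delta$ solves $\Delta w^\delta+cw^\delta=0$ with a coefficient $c$ close to $q$. If $f$ were $C^1$, then $|q-c|\le\varepsilon^2$ uniformly for small $\delta$, and the weight $-p'$ would give $\Delta G\le\varepsilon^2G$ as in Section~\ref{sec:model}. For Lipschitz $f$ two changes are needed. Near $\lambda_0$ and $R$, where $p'$ vanishes, we have no control on $q-c$; there we lower the potential to its worst value $-L$, which costs little because $p'$ is small there. In between, $q-c$ is small only in $L^1$, and the Harnack inequality makes this sufficient.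

\begin{lemma}\label{lem:super}
For each $\varepsilon\in(0,1)$ there are $\delta_\varepsilon\in(0,1)$ and a continuous function $\phi$ on $[\lambda_0,R]$, positive in $(\lambda_0,R)$, such that for $\delta\le\delta_\varepsilon$ the function $G(x)=\int_{\lambda_0}^Rw^\delta(x,y)\phi(y)\,dy>0$ satisfies $\Delta G\le\varepsilon^2G$ on $\{x_1<0\}$.
\end{lemma}

\begin{proof}
For small $\tau>0$ let $I_\tau=[\lambda_0+\tau,R-\tau]$, and let $q_\tau=q$ on $I_\tau$ and $q_\tau=-L$ on $(\lambda_0,R)\setminus I_\tau$. Let $\mu(\tau)$ be the first Dirichlet eigenvalue of $-\frac{d^2}{dy^2}-q_\tau$ on $(\lambda_0,R)$, with eigenfunction $\phi>0$. The function $p'$ vanishes at $\lambda_0$ and $R$, and $\int_{\lambda_0}^Rp''^2=-\int_{\lambda_0}^Rp'p'''=\int_{\lambda_0}^Rqp'^2$. Inserting it in the Rayleigh quotient gives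
\[
\mu(\tau)\le\frac{\int_{\lambda_0}^R(q-q_\tau)p'^2}{\int_{\lambda_0}^Rp'^2}\le\frac{2L\int_{(\lambda_0,R)\setminus I_\tau}p'^2}{\int_{\lambda_0}^Rp'^2}\longrightarrow0\qquad(\tau\to0).
\]
Fix $\tau$ with $\mu(\tau)\le\varepsilon^2/2$.

Write $w=w^\delta$. By \eqref{eq:mvt}, $\Delta w+cw=0$ with $c=\int_0^1f'(u^\delta+\theta w)\,d\theta$ and $|c|\le L$. Since $w\in C^2(\overline{\Sigma_{\lambda_0}})$, we may differentiate $G$ under the integral. Integrating by parts twice in $y$, with $\phi(\lambda_0)=\phi(R)=0$ and $w(x,\lambda_0)=0$, and using $-\phi''=(\mu(\tau)+q_\tau)\phi$, we get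
\[
\Delta G=\int_{\lambda_0}^R(-w_{yy}-cw)\phi\,dy=w(x,R)\phi'(R)+\mu(\tau)G+\int_{\lambda_0}^R(q_\tau-c)\,w\phi\,dy .
\]
Here $w(x,R)\ge0\ge\phi'(R)$, and $q_\tau-c=-L-c\le0$ off $I_\tau$. Therefore
\[
\Delta G\le\tfrac12\varepsilon^2G+\int_{I_\tau}|q-c|\,w\phi\,dy .
\]
By (H) along a chain of balls of radius $\tau/4$ centered on $\{x\}\times I_\tau$, we have $\sup_{I_\tau}w(x,\cdot)\le C_\tau\inf_{I_\tau}w(x,\cdot)$ with $C_\tau$ independent of $x$ and $\delta$. As $G(x)\ge\inf_{I_\tau}w(x,\cdot)\int_{I_\tau}\phi$, the last integral is at most $C'_\tau G(x)\int_{I_\tau}|q-c(x,\cdot)|\,dy$ with $C'_\tau=C_\tau\max\phi/\int_{I_\tau}\phi$.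

For $x_1<0$ and $\theta\in[0,1]$, the function $u^\delta+\theta w$ is a convex combination of $u^\delta(x,y)$ and $u^\delta(x,2\lambda_0-y)$, so it is nonnegative, and it equals $p(y)+(1-\theta)v^\delta(x,y)+\theta v^\delta(x,2\lambda_0-y)$, so it lies within $C_0\delta$ of $p$ in $C^1(I_\tau)$ by \eqref{eq:grad}. Let $\delta'$ be given by Lemma~\ref{lem:L1}(ii) for $I=I_\tau$ and $\eta=\varepsilon^2/(2C'_\tau)$, and let $\delta_\varepsilon=\min\{\frac12,\delta'/C_0\}$. For $\delta\le\delta_\varepsilon$, Fubini's theorem gives $\int_{I_\tau}|q-c|\,dy\le\int_0^1\int_{I_\tau}|q-f'(u^\delta+\theta w)|\,dy\,d\theta\le\eta$, and the lemma follows.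
\end{proof}

The natural length scale of the inequality $\Delta G\le\varepsilon^2G$ is $1/\varepsilon$, and over that distance a positive supersolution loses at most a dimensional factor. For $t>0$ let
\[
S^\delta(t)=\sup_{x_1\le-t}D_{u^\delta}(x),
\]
a nonincreasing function with $S^\delta\le\delta$.

\begin{lemma}\label{lem:slow}
There is $A=A(N)>0$ such that for $\varepsilon\in(0,1)$ and $\delta\le\delta_\varepsilon$ we have $S^\delta(t)\ge c\,e^{-A\varepsilon t}$ for all $t>0$, with some $c>0$ independent of $t$.
\end{lemma}

\begin{proof}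
Let $r=1/\varepsilon$ and $z_l=-(4+l)re_1$ for $l=0,1,\dots$, so that $B_{4r}(z_l)\subset\{x_1<0\}$ and $B_r(z_l)\subset B_{2r}(z_{l+1})$. Put $g_l=\inf_{B_r(z_l)}G$. In \eqref{eq:weakH} we have $d=N$, $ar^2=1$ and $b=0$, so
\[
g_{l+1}\ge C(N)^{-1}r^{-N}\int_{B_{2r}(z_{l+1})}G\ge C(N)^{-1}|B_1|\,g_l\ge e^{-A}g_l
\]
for a suitable $A=A(N)>0$. Hence $G(z_l)\ge g_0e^{-Al}$, and $g_0>0$ because $G$ is continuous and positive on $\mathbb{R}^N$. On the other hand $G\le2D_{u^\delta}\int\phi$. Given $t>0$, take $l=\lfloor\varepsilon t\rfloor$. Then $(4+l)r>t$ and $l\le\varepsilon t$, so $S^\delta(t)\ge D_{u^\delta}(z_l)\ge g_0e^{-A\varepsilon t}/(2\int\phi)$.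
\end{proof}

\section{A bounded solution of the linearized equation}\label{sec:limit}

We divide $v^\delta$ by its size near a well-chosen point. Toward $x_1=-\infty$ the quotient is bounded because $S^\delta$ is nonincreasing. In the other direction we need a depth $t$ above which $S^\delta$ grows slowly, and Lemma~\ref{lem:slow} provides arbitrarily large such depths.

\begin{proposition}\label{prop:limit}
Under the standing assumption there is a function $V\in C^1(\overline\Omega)$ with $V\not\equiv0$, $|V|\le2$, $V=0$ on $\partial\Omega$,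
\begin{equation}\label{eq:lin}
\int_\Omega\nabla V\cdot\nabla\xi=\int_\Omega qV\xi
\end{equation}
for all $\xi\in C^1(\overline\Omega)$ with bounded support and $\xi=0$ on $\partial\Omega$, and
\begin{equation}\label{eq:signs}
V_y(x,R)\le0\le V_y(x,-R)\qquad(x\in\mathbb{R}^N).
\end{equation}
\end{proposition}

\begin{proof}
For $i\ge2$ let $\varepsilon_i=1/i$, $\delta_i=\min\{\delta_{\varepsilon_i},1/i\}$, $\Lambda_i=2A\varepsilon_i$ and $S_i=S^{\delta_i}$.

\emph{Choice of the depth.} The function $E(s)=S_i(s)e^{\Lambda_is}$ is positive, at most $\delta_ie^{\Lambda_is}$, and tends to infinity by Lemma~\ref{lem:slow}. Choose $J>1$ with $E(J)>2\delta_ie^{\Lambda_i(i+1)}$, and then $t_i\in[1,J]$ with $E(t_i)\ge\frac12\sup_{[1,J]}E$. Since $E(t_i)>\delta_ie^{\Lambda_i(i+1)}$, we have $t_i>i+1$. Moreover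
\begin{equation}\label{eq:S}
S_i(s)\le2S_i(t_i)e^{\Lambda_i(t_i-s)}\quad(1\le s\le t_i),\qquad S_i(s)\le S_i(t_i)\quad(s\ge t_i).
\end{equation}

\emph{Normalization.} Pick $x^i$ with $x^i_1\le-t_i$ and $D_{u^{\delta_i}}(x^i)\ge\frac12S_i(t_i)$. Let $v_i(x,y)=v^{\delta_i}(x^i+x,y)$ and $V_i=v_i/S_i(t_i)$. If $x_1\le t_i-1$, then $(x^i+x)_1\le-s$ with $s=t_i-x_1\ge1$, so $|v_i(x,y)|\le S_i(t_i-x_1)$. With \eqref{eq:S} and \eqref{eq:grad} we obtain, for $x_1\le t_i-1$,
\begin{equation}\label{eq:Vi}
|V_i(x,y)|\le2e^{\Lambda_i\max\{x_1,0\}},\qquad\|v_i(x,\cdot)\|_{C^1([-R,R])}\le C_0\delta_i,\qquad\max_{Q_1(0)}|V_i|\ge\tfrac12 .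
\end{equation}
Also $V_i=0$ on $\partial\Omega$ and, by \eqref{eq:mvt}, $\Delta V_i+c_iV_i=0$ with $c_i=\int_0^1f'(p+\theta v_i)\,d\theta$, $|c_i|\le L$.

\emph{Convergence of the coefficients.} Let $\eta>0$ be small. Remove from $[-R,R]$ open neighborhoods of the $2m+1$ critical points of $p$, of total length at most $\eta$; on the removed set $|c_i-q|\le2L$. What remains is a union of $2m$ compact intervals without critical points. The function $p+\theta v_i$ is a convex combination of $p$ and a translate of $u^{\delta_i}$, so it is nonnegative, and Lemma~\ref{lem:L1}(ii) with \eqref{eq:Vi} applies on each interval for large $i$, uniformly in $\theta$ and $x$. Thus $\int_{-R}^R|c_i(x,y)-q(y)|\,dy\le(2L+2m)\eta$ for large $i$ and all $x$ with $x_1\le t_i-1$. Since $t_i\to\infty$, $c_i\to q$ in $L^1$ on bounded subsets of $\Omega$.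

\emph{The limit.} By \eqref{eq:Vi}, $|\Delta V_i|\le L|V_i|$ and (E), a subsequence of $V_i$ converges in $C^1_{\mathrm{loc}}(\overline\Omega)$ to a function $V$ that vanishes on $\partial\Omega$. Since $\Lambda_i\to0$ and $t_i\to\infty$, we get $|V|\le2$, and $\max_{Q_1(0)}|V|\ge\frac12$. The identity $\int\nabla V_i\cdot\nabla\xi=\int c_iV_i\xi$ passes to the limit, because $V_i\to V$ locally uniformly and $c_i\to q$ in $L^1$ on the support of $\xi$. Finally, $u^{\delta_i}\ge0$ vanishes on both faces, so its $y$-derivative is $\le0$ at $y=R$ and $\ge0$ at $y=-R$. As $p'(\pm R)=0$, the same holds for $v_i$ and $V_i$, and \eqref{eq:signs} follows.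
\end{proof}

\section{A Liouville theorem with boundary signs}\label{sec:liouville}

The following proposition contradicts Proposition~\ref{prop:limit}. It therefore shows that the standing assumption is absurd, which completes the proof of Proposition~\ref{prop:main} and of the three theorems.

\begin{proposition}\label{prop:liouville}
Let $f(0)<0$, let $p$ be as in Theorem~\ref{thm:B}\textup{(b)}, and let $q=f'\circ p$. If $V\in C^1(\overline\Omega)$ is bounded, vanishes on $\partial\Omega$, and satisfies \eqref{eq:lin} and \eqref{eq:signs}, then $V\equiv0$.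
\end{proposition}

No hypothesis can be dropped here. One of $V=\pm p'$ satisfies everything except a chosen one of the two inequalities in \eqref{eq:signs}, and in the model of Section~\ref{sec:model} the function $e^{3x_1/4}\cos\frac{5y}4$ satisfies everything except boundedness.

The two-point averages of the model are replaced by spherical means. For $r>0$ and continuous $g$ on $\mathbb{R}^N$, let $\mathcal{M}_rg(x)$ be the average of $g$ over the sphere $\partial B_r(x)$; it is again continuous.

\begin{lemma}\label{lem:means}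
\textup{(i)} The operators $\mathcal{M}_r$ commute, fix constants, and map nonnegative functions to nonnegative functions.

\textup{(ii)} If $g\ge0$ is continuous and $\mathcal{M}_rg\equiv0$, then $g\equiv0$.

\textup{(iii)} For each $\omega>0$ there is $r>0$ such that $\mathcal{M}_rb\equiv0$ for every $b\in C^2(\mathbb{R}^N)$ with $\Delta b=-\omega^2b$.
\end{lemma}

\begin{proof}
(i) Commutation is Fubini's theorem, and the other two properties hold for any average. (ii) The function $g$ vanishes on every sphere of radius $r$, and these spheres cover $\mathbb{R}^N$. (iii) The first Dirichlet eigenvalue of $-\Delta$ in a ball of radius $r$ is proportional to $r^{-2}$; choose $r$ so that it equals $\omega^2$. The eigenvalue is simple, so the positive eigenfunction $\Phi$ of $B_r(x)$ is radial about $x$, and $\partial_\nu\Phi$ is a constant on the sphere, nonzero because $\int_{\partial B_r(x)}\partial_\nu\Phi=-\omega^2\int_{B_r(x)}\Phi<0$. Green's formula gives $0=\int_{B_r(x)}(b\Delta\Phi-\Phi\Delta b)=\partial_\nu\Phi\int_{\partial B_r(x)}b$.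
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:liouville}]
\emph{Separation of variables.} Let $\mu_k$ and $\psi_k$ be as in (SL) for the operator $-\frac{d^2}{dy^2}-q$ on $(-R,R)$, and let $b_k(x)=\int_{-R}^RV(x,y)\psi_k(y)\,dy$, a bounded $C^1$ function on $\mathbb{R}^N$. Take $\xi=\chi(x)\psi_k(y)$ in \eqref{eq:lin}, with $\chi\in C_c^\infty(\mathbb{R}^N)$. Since $V=0$ at $y=\pm R$, we have $\int_{-R}^RV_y\psi_k'\,dy=-\int_{-R}^RV\psi_k''\,dy$, and \eqref{eq:lin} becomes
\[
0=\int_{\mathbb{R}^N}\nabla b_k\cdot\nabla\chi+\int_{\mathbb{R}^N}\chi\int_{-R}^RV(-\psi_k''-q\psi_k)\,dy\,dx=\int_{\mathbb{R}^N}\bigl(\nabla b_k\cdot\nabla\chi+\mu_kb_k\chi\bigr).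
\]
So $\Delta b_k=\mu_kb_k$ in the sense of distributions, and $b_k$ is smooth by elliptic regularity.

\emph{What boundedness gives.} Let $\mu_k>0$ and $h=\sum_i\cosh(\sqrt{\mu_k}\,x_i)$, so that $\Delta h=\mu_kh$. For $\epsilon>0$ the functions $\epsilon h\pm b_k$ tend to $+\infty$ at infinity, and they cannot have a negative minimum, where the Laplacian would be both nonnegative and equal to $\mu_k$ times a negative number. So $|b_k|\le\epsilon h$ for all $\epsilon>0$, and $b_k\equiv0$. Next, $0$ is an eigenvalue with eigenfunction $p'$, by Lemma~\ref{lem:L1}(i) and $p'(\pm R)=0$; the corresponding $b_k$ is a bounded harmonic function, hence constant. Let $K$ be the number of negative eigenvalues ($K\ge1$, because $p'$ changes sign and so is not the first eigenfunction), and $\omega_k=\sqrt{-\mu_k}$ for $k\le K$. By completeness of the $\psi_k$ and continuity,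
\[
V(x,y)=\gamma\,p'(y)+\sum_{k=1}^Kb_k(x)\psi_k(y),\qquad\Delta b_k=-\omega_k^2b_k,
\]
with a constant $\gamma$ and distinct $\omega_1,\dots,\omega_K>0$. Both sides are $C^1$ in $y$ on $[-R,R]$, and $p''(\pm R)=|f(0)|$, so
\begin{equation}\label{eq:faces}
V_y(x,\pm R)=\gamma|f(0)|+\sum_{k=1}^K\psi_k'(\pm R)\,b_k(x).
\end{equation}

\emph{What the signs give.} Let $r_k$ be the radius of Lemma~\ref{lem:means}(iii) for $\omega_k$, and $\mathcal{M}=\mathcal{M}_{r_1}\cdots\mathcal{M}_{r_K}$. Since the factors commute, $\mathcal{M}b_k=0$ for every $k\le K$. Applying $\mathcal{M}$ to \eqref{eq:faces} and using \eqref{eq:signs}, we get $\gamma|f(0)|\le0$ from the upper face and $\gamma|f(0)|\ge0$ from the lower face. As $f(0)\ne0$, we conclude that $\gamma=0$.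

Now $g=-V_y(\cdot,R)=-\sum_k\psi_k'(R)b_k$ is continuous and nonnegative, and $\mathcal{M}g=0$. The function $\mathcal{M}_{r_2}\cdots\mathcal{M}_{r_K}g$ is nonnegative and annihilated by $\mathcal{M}_{r_1}$, so it vanishes by Lemma~\ref{lem:means}(ii); removing the factors one at a time in this way gives $g\equiv0$. Applying $\prod_{l\ne k}(\Delta+\omega_l^2)$ to $\sum_l\psi_l'(R)b_l=0$ yields
\[
\psi_k'(R)\prod_{l\ne k}(\omega_l^2-\omega_k^2)\;b_k=0 .
\]
Since $\psi_k'(R)\ne0$ and the $\omega_l$ are distinct, $b_k\equiv0$ for all $k\le K$. Hence $V\equiv0$.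
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ar} Aronszajn, 1957.

\bibitem{CL} \emph{Chicago Lectures in Mathematics}, \texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 24394/\allowbreak 1/\allowbreak Michael\%20Christ.pdf}

\bibitem{GT} Gilbarg and Trudinger.

\bibitem{HL} Han and Lin.

\end{thebibliography}
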